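# Critical dimensions of $(-\Delta)^m$ on the ball: the Pucci–Serrin conjecture by counting signs

## 1. No radial solutions for small $\lambda$ below dimension $4m$

Throughout, $B\subset\mathbb R^n$ is the unit ball, $m\ge1$ is an integer, $n>2m$, and $s=\frac{n+2m}{n-2m}$. The object of study is the problem, with a real parameter $\lambda$,
$$
(-\Delta)^mu=\lambda u+|u|^{s-1}u,\quad u\not\equiv0\ \text{ in }B,\qquad D^\alpha u|_{\partial B}=0\ \text{ for }|\alpha|\le m-1. \tag{1}
$$
A solution is a classical one, $u\in C^{2m}(\bar B)$.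

**Theorem A.** Let $m\ge1$ and $2m<n<4m$. There is $\Lambda=\Lambda(n,m)>0$ such that (1) has no nontrivial radial solution for $\lambda\le\Lambda$.

**Corollary (the conjecture of Pucci and Serrin).** For every $m\in\mathbb N$ the critical dimensions for (1) are exactly $n=2m+1,\dots,4m-1$.

The same argument gives most of the following supplement, which the Corollary does not need.

**Theorem B.** Let $m\ge1$, $n>2m$, $1<p<s$, and replace $\lambda u$ in (1) by $\lambda|u|^{p-1}u$.
(a) If $p\le s-2$, there is $\Lambda>0$ such that there is no nontrivial radial solution for $\lambda\le\Lambda$.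
(b) If $p>s-2$, there is a nontrivial radial solution for every $\lambda>0$.

We now unpack these statements.

**Definition (Pucci and Serrin).** The dimension $n$ is called critical, with respect to (1), if there is a bound $\Lambda>0$ such that $\lambda>\Lambda$ is a necessary condition for a nontrivial radial solution of (1) to exist.

So for $m=1$ the Corollary says that only $n=3$ is critical; for $m=2$ the list is $n=5,6,7$. The exponent $s$ is the critical Sobolev exponent: $s+1=\frac{2n}{n-2m}$ is the last exponent for which $H^m_0(B)$ embeds into $L^{s+1}(B)$. For radial $u$ the boundary conditions say $u^{(l)}(1)=0$ for $l\le m-1$, where $u=u(r)$, $r=|x|$. Positivity of $u$ appears nowhere in the definition, so a proof must handle solutions with any number of sign changes.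

The question is taken from "On A Conjecture Of P. Pucci And J. Serrin". With $\Lambda_m$ the first Dirichlet eigenvalue of $(-\Delta)^m$ in $B$, we may use this known fact: if $n\ge4m$, then (1) has a positive radial solution for every $\lambda\in(0,\Lambda_m)$. Hence no dimension $n\ge4m$ is critical. Theorem A says that each $n$ with $2m<n<4m$ is critical. Together these give the Corollary, so all the work is in Theorem A. (It is also known that for $2m+1\le n\le4m-1$ there are such solutions for all $\lambda<\Lambda_m$ close enough to $\Lambda_m$. That $n=2m+1$ is always critical, that the conjecture holds for $m\le4$, and that $2m+1,\dots,2m+5$ are critical for $m\ge5$, are on the list of known facts too. We use none of these.)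

Sections 3–10 prove Theorems A and B(a) together, and Section 11 proves B(b). So from Section 3 on we consider, for $1\le p<s$,
$$
(-\Delta)^mu=f(u):=\lambda|u|^{p-1}u+|u|^{s-1}u\ \text{ in }B,\qquad D^\alpha u|_{\partial B}=0\ (|\alpha|\le m-1), \tag{2}
$$
with $|u|^{p-1}:=1$ when $p=1$. Solutions are real-valued, radial and in $C^{2m}(\bar B)$; $C$ denotes constants that do not depend on the solution. We put
$$
a=\tfrac{n-2m}2>0,\qquad \alpha_j=a+2j\ (0\le j\le m-1),\qquad \gamma=a(s-p)>0 .
$$
Then $s-1=2m/a$, so $as=a+2m$ and $n=2a+2m=a(s+1)$. For $p=1$ we get $\gamma=2m$, and $n<4m$ means $a<m$, that is, $\gamma>2a$. In general $p\le s-2$ means $\gamma\ge2a$. The comparison of $\gamma$ with $2a$ decides everything.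

## 2. One page for $m=1$, $n=3$, $u>0$

Here $s=5$, and a radial solution satisfies $-(r^2u')'=r^2(\lambda u+|u|^4u)$, $u(1)=0$. Consider
$$
G(r)=r^3\Big(\tfrac12u'^2+\tfrac\lambda2u^2+\tfrac16u^6\Big)+\tfrac12r^2uu' .
$$
Differentiate and use $r^3u'(u''+\lambda u+|u|^4u)=-2r^2u'^2$ and $(r^2u')'u=-r^2(\lambda u^2+u^6)$. The coefficient of $r^2u'^2$ is $\frac32-2+\frac12=0$, that of $r^2u^6$ is $\frac12-\frac12=0$, that of $\lambda r^2u^2$ is $\frac32-\frac12=1$. So $G'=\lambda r^2u^2$, and since $G(0)=0$ and $G(1)=\frac12u'(1)^2$,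
$$
u'(1)^2=2\lambda\int_0^1r^2u^2\,dr. \tag{3}
$$
This excludes $\lambda<0$. Let $\lambda\ge0$ and suppose $u>0$ in $B$. Then $-r^2u'(r)=\int_0^r\rho^2f(u)\,d\rho$ is nonnegative and nondecreasing, so $-r^2u'(r)\le|u'(1)|$, and integrating from $r$ to $1$,
$$
0<u(r)\le|u'(1)|\big(\tfrac1r-1\big).
$$
In particular $u'(1)\ne0$. Insert this into (3): $u'(1)^2\le2\lambda u'(1)^2\int_0^1(1-r)^2dr=\frac{2\lambda}3u'(1)^2$. Hence $\lambda\ge\frac32$ for every positive radial solution.

The proof has two halves. An identity expresses a boundary derivative by $\lambda$ times an integral; and a growth bound says how fast $u$ can grow from the boundary towards the centre, in terms of the same boundary derivative. For $m=1$ and general $n$ the same integration gives $u\le Cr^{2-n}|u'(1)|$, and $\int_0^1r^{n-1}r^{2(2-n)}dr$ converges exactly for $n<4$. We shall generalize both halves.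

## 3. Emden–Fowler variables and the Pohozaev identity

The scaling that leaves the critical equation invariant becomes a translation if we write
$$
u(r)=r^{-a}v(t),\qquad t=-\log r\in[0,\infty).
$$
The boundary is $t=0$ and the centre is $t=\infty$. Let $D=d/dt=-r\,d/dr$.

**The equation for $v$.** From $\Delta r^\beta=\beta(\beta+n-2)r^{\beta-2}$ with $\beta=-a-\mu$ we have $\beta-2j=-(\alpha_j+\mu)$ and, since $n=2a+2m$, $\beta-2j+n-2=a+2(m-1-j)-\mu=\alpha_{m-1-j}-\mu$. Multiplying over $j=0,\dots,m-1$,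
$$
(-\Delta)^m(r^{-a}e^{\mu t})=r^{-a-2m}\prod_{j=0}^{m-1}(\alpha_j^2-\mu^2)\,e^{\mu t}.
$$
A radial operator of this homogeneity acts on $v$ as $r^{-a-2m}$ times a constant-coefficient operator, which is determined by its values on exponentials. Since $r^{-as}=r^{-a-2m}$ and $r^{-ap}=r^{-a-2m}e^{-\gamma t}$, (2) becomes
$$
P(D)v=|v|^{s-1}v+\lambda e^{-\gamma t}|v|^{p-1}v,\qquad P(D)=\prod_{j=0}^{m-1}(\alpha_j^2-D^2)=\sum_{j=0}^m(-1)^jA_jD^{2j}, \tag{4}
$$
with all $A_j>0$ and $A_m=1$. The boundary conditions are $v^{(i)}(0)=0$ for $i\le m-1$. Because $D=-r\,d/dr$ and $u\in C^{2m}(\bar B)$, we have $v^{(i)}(t)=O(e^{-at})$ as $t\to\infty$ for $i\le2m$. Example: for $m=1$, $n=3$ the operator is $P(D)=\frac14-D^2$; for $m=2$ it is $(a^2-D^2)((a+2)^2-D^2)$.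

**An energy.** We want a primitive of $v'P(D)v$. Let $Q_0=\frac12v^2$ and, for $j\ge1$,
$$
Q_j=(-1)^j\sum_{i=1}^{j-1}(-1)^{i-1}v^{(i)}v^{(2j-i)}-\tfrac12(v^{(j)})^2 .
$$
With $b_i=v^{(i)}v^{(2j-i+1)}$, the derivative of the sum is $\sum_{i=1}^{j-1}(-1)^{i-1}(b_i+b_{i+1})=b_1+(-1)^jb_j$, and $b_j=v^{(j)}v^{(j+1)}$. Hence $Q_j'=(-1)^jv'v^{(2j)}$. Put
$$
E=\sum_{j=0}^mA_jQ_j-\frac{|v|^{s+1}}{s+1}.
$$
(For $m=1$: $E=\frac12a^2v^2-\frac12v'^2-\frac1{s+1}|v|^{s+1}$.) By (4), $E'=\lambda e^{-\gamma t}|v|^{p-1}vv'$, and $E(\infty)=0$. Integrating over $[t,\infty)$ and by parts,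
$$
E(t)=\tfrac{\lambda}{p+1}\Big(e^{-\gamma t}|v(t)|^{p+1}-\gamma\int_t^\infty e^{-\gamma\tau}|v|^{p+1}d\tau\Big),\qquad |E(t)|\le|\lambda|\sup|v|^{p+1}. \tag{5}
$$
The bound holds because both terms in the bracket lie in $[0,\sup|v|^{p+1}]$.

At $t=0$ every product in $E$ contains some $v^{(i)}(0)$ with $i\le m-1$, except $-\frac12v^{(m)}(0)^2$ in $Q_m$. So (5) at $t=0$ is the Pohozaev identity
$$
v^{(m)}(0)^2=\frac{2\gamma\lambda}{p+1}\int_0^\infty e^{-\gamma t}|v|^{p+1}\,dt. \tag{6}
$$
For $p=1$ the integral is $\int_0^1r^{n-1}u^2\,dr$, and (6) generalizes (3). In particular $\lambda<0$ is impossible for $v\not\equiv0$. From now on $\lambda\ge0$.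

## 4. Integrating from the centre: how far positivity goes

Let us try the method of Section 2 for general $m$, with $p=1$. For a radial function $u$ put, for $0\le j\le m-1$,
$$
y_{2j}=\Delta^ju,\qquad y_{2j+1}=r^{n-1}(\Delta^ju)' .
$$
Then, for $r>0$,
$$
y_i'=\rho_i\,y_{i+1}\quad(0\le i\le2m-2),\qquad \rho_i=r^{1-n}\ (i\text{ even}),\quad \rho_i=r^{n-1}\ (i\text{ odd}), \tag{7}
$$
and $y_{2m-1}'=(-1)^mr^{n-1}f(u)$ if $u$ solves (2). Suppose $u>0$, and let $\kappa=|y(1)|$. Then $(-1)^my_{2m-1}$ is nonnegative and nondecreasing, so $|y_{2m-1}|\le\kappa$. Integrate (7) downwards in the index, the even entries from $r=1$ and the odd entries from $r=0$. If $|y_{2m-2l-1}|\le C\kappa r^{2l}$ (true for $l=0$), then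
$$
|y_{2m-2l-2}(r)|\le\kappa+C\kappa\int_r^1\rho^{1-n+2l}d\rho\le C\kappa r^{2l+2-n},
$$
because $2l+2\le2m<n$. If $l+1<m$, then also $|y_{2m-2l-3}(r)|\le C\kappa\int_0^r\rho^{n-1}\rho^{2l+2-n}d\rho\le C\kappa r^{2l+2}$, and the induction continues. At the end $|u|=|y_0|\le C\kappa r^{2m-n}=C\kappa r^{-2a}$, that is, $|v(t)|\le C\kappa e^{at}$. Now
$$
\int_0^1r^{n-1}u^2dr\le C\kappa^2\int_0^1r^{4m-n-1}dr ,
$$
which is finite exactly for $n<4m$. This is where the number $4m$ comes from. By (6), $u^{(m)}(1)^2\le C\lambda\kappa^2$, and we would be done if $\kappa\le C|u^{(m)}(1)|$.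

The attempt stops at two exact points. First, for $m\ge2$ the full boundary jet $\kappa$ contains derivatives of orders $m+1,\dots,2m-1$, about which (6) says nothing. Second, if $u$ changes sign, $(-1)^my_{2m-1}$ is not monotone: its derivative is $r^{n-1}f(u)$, and the boundary flux does not control $\int r^{n-1}|f(u)|$.

If we drop positivity and solve (4) as an initial value problem from $t=0$ inwards, we see the difficulty from the other side. For small $v$ the equation is close to $P(D)v=0$, whose solutions are combinations of $e^{\pm\alpha_jt}$. The growth bound we need is $e^{at}=e^{\alpha_0t}$, but a general solution grows like $e^{\alpha_{m-1}t}$ with $\alpha_{m-1}=a+2(m-1)$. For $m\ge2$ we have $\alpha_{m-1}\ge a+m>m$, so that $\int e^{-2mt}e^{2\alpha_{m-1}t}dt$ diverges. One has to show that the growing modes $\alpha_1,\dots,\alpha_{m-1}$ do not dominate. What replaces positivity is a count of sign changes of the vector $y$ that does not see how often $u$ itself vanishes.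

## 5. A universal bound from blow-up at zero energy

The whole argument is by contradiction and compactness, so we first need that solutions cannot be large in the variable $v$. The tool for derivatives is an interpolation inequality.

**Lemma 1 (interpolation).** Let $N\ge1$, $0\le i<N$, $\varepsilon>0$. There is $C_{\varepsilon,N}$ such that $\sup_J|g^{(i)}|\le\varepsilon\sup_J|g^{(N)}|+C_{\varepsilon,N}\sup_J|g|$ for every interval $J$ of length $1$ and all $g\in C^N(J)$.

*Proof.* By translation $J=[0,1]$. If the claim fails, there are $g_k$ with $\sup|g_k^{(i)}|=1$, $\sup|g_k^{(N)}|\le1/\varepsilon$, $\sup|g_k|\to0$. By Taylor's formula $g_k$ is a polynomial of degree $<N$ plus a function bounded in $C^N$. So these polynomials are bounded, hence their coefficients are, and $(g_k)$ is bounded in $C^N$. By Arzelà–Ascoli a subsequence converges in $C^{N-1}$; the limit is $0$, so $g_k^{(i)}\to0$ uniformly, a contradiction. $\square$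

**Lemma 2.** There is $C$ with $\|v\|_{C^{2m}([0,\infty))}\le C$ for all radial solutions of (2) with $0\le\lambda\le1$.

*Proof.* *Reduction to $\sup|v|$.* On a unit interval $J$, (4) gives $\sup_J|v^{(2m)}|\le\sum_{j<m}A_j\sup_J|v^{(2j)}|+\sup|v|^s+\sup|v|^p$. By Lemma 1 with $N=2m$ and small $\varepsilon$ the sum is at most $\frac12\sup_J|v^{(2m)}|+C\sup|v|$. So a bound for $\sup|v|$ gives one for $v^{(2m)}$, and by Lemma 1 for all derivatives in between.

*Rescaling.* Suppose there are solutions $v_k$, with $\lambda_k\in[0,1]$, such that $M_k=\max|v_k|=|v_k(t_k)|\to\infty$; the maximum is attained since $v_k(0)=0=v_k(\infty)$. Put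
$$
\mu_k=M_k^{-(s-1)/(2m)}\to0,\qquad V_k(\tau)=M_k^{-1}v_k(t_k+\mu_k\tau),\quad \tau\ge-\tau_k:=-t_k/\mu_k .
$$
Then $|V_k|\le1=|V_k(0)|$. Multiplying (4) by $\mu_k^{2m}M_k^{-1}=M_k^{-s}$ gives
$$
\sum_j(-1)^jA_j\mu_k^{2m-2j}V_k^{(2j)}=|V_k|^{s-1}V_k+O(M_k^{p-s}).
$$
By Lemma 1, absorbing the terms with $j<m$ as before, $V_k^{(i)}$ is uniformly bounded for $i\le2m$. Pass to a subsequence with $\tau_k\to\tau_*\in[0,\infty]$. By Arzelà–Ascoli $V_k\to V$ in $C^{2m-1}_{loc}$, and by the equation in $C^{2m}_{loc}$. (If $\tau_*<\infty$, first shift the variable so that the left endpoint is fixed, and shift back in the limit.) Here $V$ lives on $I=[-\tau_*,\infty)$, or on $I=\mathbb R$ if $\tau_*=\infty$; its derivatives up to order $2m$ are bounded; and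
$$
(-1)^mV^{(2m)}=|V|^{s-1}V,\qquad |V(0)|=1,\qquad V^{(i)}(-\tau_*)=0\ (i\le m-1)\ \text{ if }\tau_*<\infty .
$$

*The energy of the limit is zero.* We have $Q_j[v_k]=M_k^2\mu_k^{-2j}Q_j[V_k]$ and $M_k^2\mu_k^{-2m}=M_k^{s+1}$. By (5), $M_k^{-(s+1)}|E_k|\le M_k^{p-s}\to0$. Dividing $E_k$ by $M_k^{s+1}$, only $j=m$ survives:
$$
Q_m[V]-\tfrac1{s+1}|V|^{s+1}\equiv0. \tag{8}
$$
For $m=1$ this reads $-\frac12V'^2-\frac1{s+1}|V|^{s+1}=0$, so $V\equiv0$ at once. In general we expose the same definite sign up to a derivative.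

*Zero energy forces $V\equiv0$.* Integrating by parts $m-i$ times, $V^{(i)}V^{(2m-i)}=(\cdots)'+(-1)^{m-i}(V^{(m)})^2$, where $(\cdots)$ is a combination of products $V^{(l)}V^{(2m-1-l)}$. In $Q_m$ this term has the coefficient $(-1)^m(-1)^{i-1}$, and $(-1)^{m+i-1+m-i}=-1$. So each of the $m-1$ terms contributes $-(V^{(m)})^2$ plus a derivative, $Q_m[V]=\mathcal B'-(m-\frac12)(V^{(m)})^2$, and (8) becomes
$$
(m-\tfrac12)(V^{(m)})^2+\tfrac1{s+1}|V|^{s+1}=\mathcal B',
$$
with $\mathcal B$ a bounded combination of products $V^{(l)}V^{(2m-1-l)}$. Hence $\int_I|V|^{s+1}<\infty$. Since $V'$ is bounded, $V\to0$ at the infinite end or ends of $I$. By Lemma 1 on unit intervals moving to infinity, $V^{(i)}\to0$ there for $i\le2m-1$, so $\mathcal B\to0$ there. If $\tau_*<\infty$, then $\mathcal B(-\tau_*)=0$ because $\min(l,2m-1-l)\le m-1$. Integrating over $I$ gives $V\equiv0$, contradicting $|V(0)|=1$. $\square$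

In the original variable Lemma 2 contains $|u|\le C|x|^{-(n-2m)/2}$, uniformly in all radial solutions with $0\le\lambda\le1$, whatever their number of nodes.

## 6. Sign changes around a twisted cycle

We return to the vector $y=(y_0,\dots,y_{2m-1})$ of Section 4. For $r>0$, $y_i(r)$ is a positive multiple of $u^{(i)}(r)$ plus a combination of $u^{(l)}(r)$ with $l<i$. So the map from the jet $(u,\dots,u^{(2m-1)})(r)$ to $y(r)$ is linear, triangular and invertible. Of $f$ we use only that it is locally Lipschitz and that $\operatorname{sign}f(u)=\operatorname{sign}u$, with $\operatorname{sign}0=0$; the latter holds since $\lambda\ge0$.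

Extend $y$ to all indices $i\in\mathbb Z$ by the twist $y_{i+2m}=(-1)^my_i$. Then the nonlinear last equation takes the same form as the others: if $u$ solves the equation in (2) and $r>0$,
$$
\operatorname{sign}y_i'(r)=\operatorname{sign}y_{i+1}(r)\qquad\text{for all }i\in\mathbb Z. \tag{9}
$$
For $0\le i\le2m-2$ this is (7). For $i=2m-1$ the sign of $y_i'$ is that of $(-1)^mf(u)$, hence that of $(-1)^mu=y_{2m}$. The general case follows from the twist.

**Definition.** For $y\ne0$ let $S_c(y)$ be the number of sign changes in $(y_q,y_{q+1},\dots,y_{q+2m})$, zeros discarded, where $q$ is an index with $y_q\ne0$.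

Equivalently, $S_c(y)$ is the number of indices $l\in[q,q+2m)$ such that $y_l\ne0$ and the next nonzero entry has the opposite sign. That property of $l$ is invariant under $l\mapsto l+2m$, so $S_c(y)$ does not depend on $q$.

*Example.* Let $m=2$, so that $y_{i+4}=y_i$, and $u=(1-r^2)^2$. Using $\Delta r^2=2n$ and $\Delta r^4=4(n+2)r^2$,
$$
y_0=(1-r^2)^2,\quad y_1=-4r^n(1-r^2),\quad y_2=-4n+4(n+2)r^2,\quad y_3=8(n+2)r^n .
$$
Moreover $\Delta^2u=8n(n+2)>0$, so (9) holds on $(0,1)$. For small $r>0$ the window $(y_0,\dots,y_4)$ has the signs $(+,-,-,+,+)$: two changes. Close to $r=1$ the signs are $(+,-,+,+,+)$: again two. At $r=0$ they are $(+,0,-,0,+)$: two. At $r=1$, $y_0=y_1=0$, and the window $(y_2,\dots,y_6)$ has the signs $(+,+,0,0,+)$: no change. So the count is at most $m=2$, and the Dirichlet zeros at $r=1$ cost two sign changes. Both observations are general, and they are the next lemmas.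

**Lemma 3 (lower semicontinuity).** If $y^k\to y\ne0$, then $S_c(y)\le\liminf S_c(y^k)$.

*Proof.* Fix $q$ with $y_q\ne0$. For large $k$ the nonzero entries of $y$ in the window keep their signs in $y^k$, and inserting further entries into a sequence does not lower its number of sign changes. $\square$

**Lemma 4.** If $u\not\equiv0$ is a radial solution of (2), $\lambda\ge0$, then $y(r)\ne0$ and $S_c(y(r))\le m$ for all $r\in(0,1]$.

*Proof.* $y(r)\ne0$ on $(0,1]$ by ODE uniqueness. Since $u\in C^{2m}(\bar B)$, $y$ is continuous on $[0,1]$ with $y_{2j+1}(0)=0$ and $y_{2j}(0)=d_j:=\Delta^ju(0)$.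

*The vector $y(0)$ is not zero* (needed to start the count at the centre). For radial $w\in C^2$ with $w(0)=0$ we have $w(r)=\int_0^r\sigma^{1-n}\int_0^\sigma\varrho^{n-1}\Delta w\,d\varrho\,d\sigma$, so $\sup_{[0,r]}|w|\le\frac{r^2}{2n}\sup_{[0,r]}|\Delta w|$. If all $d_j$ vanished, we could apply this to $w=\Delta^ju$, $j=0,\dots,m-1$, and obtain
$$
\sup_{[0,r]}|u|\le C_1r^{2m}\sup_{[0,r]}|f(u)|\le C_2r^{2m}\sup_{[0,r]}|u|,
$$
with $C_2$ depending on $u$ but not on $r$. For small $r$ this gives $u=0$ near $0$, contradicting $y\ne0$ on $(0,1]$.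

*Right rule* (what happens to zeros when $r$ increases). Let $r_0\in[0,1)$. There is $\varepsilon>0$ such that on $(r_0,r_0+\varepsilon)$ every entry nonzero at $r_0$ keeps its sign, and every entry $y_i$ with $y_i(r_0)=0$ has the sign of $y_q(r_0)$, where $q=q(i)>i$ is the least index with $y_q(r_0)\ne0$. The first part is continuity; by the twist only finitely many indices matter. The second part goes by induction on $q-i$, with the same $\varepsilon$. On $(r_0,r_0+\varepsilon)$ the entry $y_{i+1}$ has the sign of $y_q(r_0)$: by the first part if $i+1=q$, and by the induction hypothesis if $i+1<q$, since then $y_{i+1}(r_0)=0$ and $q(i+1)=q$. By (9), $y_i'$ has this sign on $(r_0,r_0+\varepsilon)$. As $y_i$ is continuous on $[r_0,r_0+\varepsilon)$ and $y_i(r_0)=0$, $y_i$ has this sign too.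

So just to the right of $r_0$ the sign sequence arises from that at $r_0$ by replacing each zero by the next nonzero sign. Hence $S_c(y(r))=S_c(y(r_0))$ for $r\in[r_0,r_0+\varepsilon)$.

*Conclusion.* Put $N(r)=S_c(y(r))$ on $[0,1]$ and $R=\sup\{r\in[0,1]:N\le N(0)\text{ on }[0,r]\}$. By Lemma 3, $N(R)\le N(0)$ (trivially if $R=0$). If $R<1$, the right rule gives $N=N(R)\le N(0)$ on $[R,R+\varepsilon)$, contradicting the definition of $R$. So $N\le N(0)$ on $[0,1]$. At $r=0$ the sequence is generated by $(d_0,0,d_1,0,\dots,d_{m-1},0)$, with at most $m$ nonzero entries per period. Since $S_c$ counts certain nonzero entries in one period, $N(0)\le m$. $\square$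

**Lemma 5 (left rule).** Let $1\le q\le2m-1$, let (7) hold for $0\le i\le q-1$ on $(r_0-\delta,r_0]$, and let $y_0(r_0)=\dots=y_{q-1}(r_0)=0\ne y_q(r_0)$. Then $S_c(y(r))\ge q$ for $r<r_0$ close to $r_0$.

*Proof.* For such $r$, $y_q$ keeps its sign, and successively for $i=q-1,\dots,0$ the entry $y_i(r)=-\int_r^{r_0}\rho_iy_{i+1}$ has the sign opposite to $y_{i+1}$. So the signs of $y_0,\dots,y_q$ strictly alternate, and $y_0\ne0$ may start the window. $\square$

Note that Lemma 5 uses only (7), which holds by definition for any radial function, and not the equation for $u$.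

*Remark.* Together the lemmas show that $u^{(m)}(1)\ne0$ for every nontrivial radial solution with $\lambda\ge0$. Indeed, otherwise $y_0(1)=\dots=y_m(1)=0$, because $y_i(1)$ is a combination of $u^{(l)}(1)$, $l\le i$. For $m=1$ this is $y(1)=0$, which is excluded. For $m\ge2$ the first nonzero $y_q(1)$ has $q\ge m+1$, so $S_c\ge m+1$ near $r=1$ by Lemma 5, contradicting Lemma 4. Since $v^{(m)}(0)^2=u^{(m)}(1)^2$, (6) now rules out $\lambda=0$. Theorem A is the quantitative form of this fact, and the work is to make it uniform as $\lambda\to0$.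

Finally we carry the count to limits. If $U(r)=cR^au(Rr)$ with $c,R>0$, then $y_i[U](r)$ is a positive multiple of $y_i[u](Rr)$: the factor is $cR^{a+2j}$ for $i=2j$ and $cR^{a+2j+2-n}$ for $i=2j+1$. So $S_c$ is unchanged. In Emden–Fowler variables $u\mapsto U$ is $v\mapsto c\,v(\cdot+\log(1/R))$.

**Lemma 6.** If $v_k$ come from nontrivial radial solutions of (2) with parameters $\lambda_k\ge0$, $c_k>0$, $T_k\ge0$, and $c_kv_k(T_k+\cdot)\to V$ in $C^{2m-1}_{loc}(I)$ on an interval $I$, then $U(r)=r^{-a}V(-\log r)$ satisfies $S_c(y[U](r))\le m$ whenever $-\log r\in I$ and $y[U](r)\ne0$.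

*Proof.* $y(r)$ depends continuously on the jet of $v$ at $t=-\log r$. The count for the approximating functions is at most $m$ by Lemma 4 and the scaling just described; apply Lemma 3. $\square$

## 7. As $\lambda_k\to0$ the solution leaves the boundary region

**Set-up.** Assume either $p=1$ and $a<m$ (Theorem A), or $p>1$ and $\gamma\ge2a$ (Theorem B(a)). Suppose the assertion fails. Since $\lambda<0$ is excluded by (6), there are $\lambda_k\in[0,1]$ with $\lambda_k\to0$ and nontrivial radial solutions $u_k$, with $v_k$ as in Section 3. By Lemma 2, $\|v_k\|_{C^{2m}}\le C$.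

Let $X=(v,v',\dots,v^{(2m-1)})$ and
$$
h=|v|^{s-1}+\lambda e^{-\gamma t}|v|^{p-1},
$$
so that (4) reads $P(D)v=hv$, or $X'=AX+(-1)^mh\,v\,e_{2m}$ with the companion matrix $A$ of $P$. Its eigenvalues are the $2m$ distinct numbers $\pm\alpha_j$, with eigenvectors $p(\pm\alpha_j)$, $p(\mu)=(1,\mu,\dots,\mu^{2m-1})$. Write
$$
X=\sum_j\big(z_jp(\alpha_j)+\zeta_jp(-\alpha_j)\big),\qquad Z=(z,\zeta),
$$
with Euclidean norms. Then $v=\sum_j(z_j+\zeta_j)$, so $|v|\le\sqrt{2m}\,|Z|$. Expanding $e_{2m}$ in the eigenbasis gives, with $K=K(n,m)$,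
$$
z_j'=\alpha_jz_j+\epsilon_j,\qquad \zeta_j'=-\alpha_j\zeta_j+\tilde\epsilon_j,\qquad |(\epsilon,\tilde\epsilon)|\le K\,h\,|Z|. \tag{10}
$$
Towards the centre, $z$ collects the growing modes and $\zeta$ the decaying ones. Since $u_k\not\equiv0$, $Z_k(t)\ne0$ for all $t$ by ODE uniqueness.

**Step 1.** *This step shows what bare compactness gives: $Z_k\to0$ locally uniformly on $[0,\infty)$.* By Lemma 2, Arzelà–Ascoli and the equation, every subsequence has a further one with $v_k\to v$ in $C^{2m}_{loc}([0,\infty))$, where $P(D)v=|v|^{s-1}v$ and $v^{(i)}(0)=0$ for $i\le m-1$. By (6), $v_k^{(m)}(0)^2\le C\lambda_k\to0$, so $v^{(m)}(0)=0$ too. Suppose $v\not\equiv0$, and let $u=r^{-a}v$. By ODE uniqueness $y(r)\ne0$ on $(0,1]$, and by Lemma 6 (with $c_k=1$, $T_k=0$) $S_c(y(r))\le m$. We cannot quote Lemma 4 here, since $u$ may be singular at $0$. But $y_0(1)=\dots=y_m(1)=0$, and we conclude as in the Remark of Section 6: for $m=1$ this says $y(1)=0$, a contradiction; for $m\ge2$ the first nonzero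 $y_q(1)$ has $q\ge m+1$, and Lemma 5 gives $S_c\ge m+1$ near $r=1$, a contradiction. So $v\equiv0$.

Step 1 is not yet a contradiction: a sequence of nontrivial solutions may converge to $0$ locally, if it concentrates at the centre. We must compare how small the solution is near $t=0$ with how far away it is concentrated.

**Step 2.** *This step closes the first gap of Section 4: the Pohozaev derivative controls the whole boundary jet. There is $c>0$ with $|v_k^{(m)}(0)|\ge c\,|Z_k(0)|$ for large $k$.* Otherwise, along a subsequence, $w_k=v_k/|Z_k(0)|$ has $w_k^{(m)}(0)\to0$. It solves the linear equation $P(D)w_k=h_kw_k$ with $|Z_{w_k}(0)|=1$, and by Step 1 and $\lambda_k\to0$, $h_k\to0$ uniformly on $[0,1]$. By continuous dependence for linear systems, along a further subsequence $w_k\to w$ in $C^{2m}([0,1])$, where $P(D)w=0$, $|Z_w(0)|=1$ and $w^{(i)}(0)=0$ for $i\le m$. Let $W=r^{-a}w$ on $[e^{-1},1]$. Since the jet of $w$ at $t=0$ is nonzero, $y[W](1)\ne0$, so $y\ne0$ near $r=1$, and $S_c\le m$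 there by Lemma 6 with $c_k=1/|Z_k(0)|$. But $y_0(1)=\dots=y_m(1)=0$. For $m=1$ this contradicts $y(1)\ne0$. For $m\ge2$ Lemma 5, which does not need the equation, gives $S_c\ge m+1$ near $r=1$, a contradiction.

**Choice of constants.** Fix $\theta>0$ with $8K\theta\le\min(a,1)$ and $\theta<A_0$. Fix $\varepsilon_0>0$ with $(\sqrt{2m}\,\varepsilon_0)^{s-1}\le\theta/2$. Take $k$ so large that $\lambda_k\sup|v_k|^{p-1}\le\theta/2$. Then $h_k\le\theta$ wherever $|Z_k|\le\varepsilon_0$.

**Step 3.** *This step shows that $v_k$ does not become small everywhere, and locates where it first has a fixed size: $\sup_t|Z_k|\ge\varepsilon_0$.* Otherwise $h_k\le\theta$ everywhere. Multiply (4) by $v_k$ and integrate by parts. The boundary terms are products $v^{(l)}v^{(2j-1-l)}$ with $l\le j-1\le m-1$, which vanish at $0$ and at $\infty$. So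
$$
A_0\int_0^\infty v_k^2\le\sum_jA_j\int_0^\infty(v_k^{(j)})^2=\int_0^\infty h_kv_k^2\le\theta\int_0^\infty v_k^2,
$$
and $\theta<A_0$ gives $v_k\equiv0$, a contradiction.

Since $Z_k\to0$ as $t\to\infty$, the supremum is attained, and $T_k=\min\{t:|Z_k(t)|\ge\varepsilon_0\}$ exists. By Step 1, $T_k\to\infty$. For large $k$ we have $|Z_k(T_k)|=\varepsilon_0$, and $|Z_k|\le\varepsilon_0$, $h_k\le\theta$ on $[0,T_k]$.

What remains can be foreseen by a heuristic computation. If $v_k\approx e^{-a(T_k-t)}$ on $[0,T_k]$, then $|Z_k(0)|\approx e^{-aT_k}$, and for $p=1$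
$$
\int_0^{T_k}e^{-2mt}v_k^2\,dt\approx e^{-2aT_k}\int_0^{T_k}e^{-2(m-a)t}dt .
$$
For $a<m$ the right-hand side is of the order $e^{-2aT_k}\approx|Z_k(0)|^2\approx v_k^{(m)}(0)^2$, and (6) keeps $\lambda_k$ away from $0$. If instead $v_k$ came in along a faster mode $e^{\alpha_it}$, $i\ge1$, then $|Z_k(0)|$ would be much smaller than $e^{-aT_k}$ and the comparison could fail. So we must show that the mode is $\alpha_0=a$.

## 8. Cones for the nearly linear system

The following facts keep track of which modes dominate. Write $z=(z_0,z_f)$ with $z_f=(z_1,\dots,z_{m-1})$; for $m=1$ there is no $z_f$, and the statements about it are void.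

**Lemma 7.** Consider a solution of (10) on an interval on which $0\le h\le\theta$ and $Z\ne0$.

* (C1) Where $|z|\le|\zeta|$: $|Z|\le\sqrt2|\zeta|$ and $(|\zeta|^2)'\le-a|\zeta|^2$.
* (C2) Where $|z|\ge|\zeta|$: $|Z|\le\sqrt2|z|$ and $(|z|^2)'\ge a|z|^2$.
* (C3) If $|z|\le|\zeta|$ at a time $t_1$, then $|z|\le|\zeta|$ at all earlier times of the interval.
* (C4) If $|z|\ge|\zeta|$ on $[t_1,t_2]$ and $|z_f|<|z_0|$ at $t_2$, then $|z_f|<|z_0|$ on $[t_1,t_2]$.

*Proof.* (C1): $(|\zeta|^2)'\le-2a|\zeta|^2+2|\zeta|K\theta|Z|\le(-2a+4K\theta)|\zeta|^2\le-a|\zeta|^2$, since $4K\theta\le a$. (C2) is proved in the same way.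

(C3): Let $\phi=|z|^2-|\zeta|^2$. Where $\phi=0$, both $|z|$ and $|\zeta|$ are nonzero, and $\phi'\ge a|z|^2+a|\zeta|^2>0$ by (C1), (C2). If $\phi(t_1)\le0$ and $\phi(t)>0$ for some $t<t_1$, then at the first zero $\tau>t$ of $\phi$ we have $\phi'(\tau)\le0$, a contradiction.

(C4): Let $\psi=|z_f|^2-z_0^2$. Where $|z|\ge|\zeta|$ and $\psi=0$, we have $|Z|^2\le2|z|^2=4z_0^2$, so $|Z|\le2|z_0|$ and $z_0\ne0$; also
$$
(|z_f|^2)'\ge(2\alpha_1-4K\theta)z_0^2,\qquad (z_0^2)'\le(2a+4K\theta)z_0^2 .
$$
As $\alpha_1-a=2$, $\psi'\ge(4-8K\theta)z_0^2\ge3z_0^2>0$. If $\psi$ had zeros in $[t_1,t_2]$, then at the last of them $\psi'\le0$, because $\psi<0$ afterwards; a contradiction. $\square$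

## 9. The inner profile departs along the slowest growing mode

**Step 4.** *This step identifies the mode along which $v_k$ reaches size $\varepsilon_0$.* Since $T_k\to\infty$ and the $v_k$ are bounded in $C^{2m}$, along a subsequence $v_k(T_k+\cdot)\to V$ in $C^{2m}_{loc}(\mathbb R)$. The limit satisfies
$$
P(D)V=|V|^{s-1}V\ \text{ on }\mathbb R,\qquad |Z_V(0)|=\varepsilon_0,\qquad |Z_V|\le\varepsilon_0,\ |V|^{s-1}\le\theta\ \text{ on }(-\infty,0].
$$
By ODE uniqueness $Z_V\ne0$ everywhere, so Lemma 7 applies on $(-\infty,0]$ with $h=\tilde h:=|V|^{s-1}$.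

*$V$ decays exponentially at $-\infty$.* If $|z|\le|\zeta|$ held at some $t_1\le0$, then $\zeta(t_1)\ne0$, and (C3), (C1) would give $|\zeta(t)|^2\ge e^{a(t_1-t)}|\zeta(t_1)|^2\to\infty$ as $t\to-\infty$, contradicting $|Z_V|\le\varepsilon_0$. So $|z|>|\zeta|$ on $(-\infty,0]$, and (C2) gives $|z(t)|^2\le e^{at}|z(0)|^2$, hence $|Z_V(t)|\le Ce^{at/2}$ for $t\le0$. In particular $\tilde h$ is integrable at $-\infty$.

*$V$ follows one mode.* We use Levinson's theorem in the following form (Coddington–Levinson, *Theory of Ordinary Differential Equations*, Ch. 3, Thm 8.1): if $\mathcal A$ is a constant matrix with distinct real eigenvalues $\mu_l$ and eigenvectors $q_l$, and $\int^\infty|\mathcal R|\,d\tau<\infty$, then $dX/d\tau=(\mathcal A+\mathcal R(\tau))X$ has solutions $\varphi_l$ with $e^{-\mu_l\tau}\varphi_l(\tau)\to q_l$ as $\tau\to\infty$. (In the scalar case this is the formula $\varphi=\exp(\mu\tau-\int_\tau^\infty\mathcal R)$.) As the $q_l$ are linearly independent, the $\varphi_l$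 form a fundamental system. Apply this with $\tau=-t$ to $X'=AX+(-1)^m\tilde h\,X_1e_{2m}$, where $X_1$ is the first component of $X$. In $\tau$ the vector $p(\alpha_j)$ belongs to the exponent $-\alpha_j$ and $p(-\alpha_j)$ to $+\alpha_j$. Write $X_V=\sum_lc_l\varphi_l$. Not all $c_l$ vanish, and the term with the largest $\mu_l$ among those with $c_l\ne0$ dominates. Since $X_V\to0$, this $\mu_l$ is negative. So there are $i\in\{0,\dots,m-1\}$ and $c\ne0$ with
$$
X_V(t)=c\,e^{\alpha_it}\big(p(\alpha_i)+o(1)\big),\qquad t\to-\infty. \tag{11}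
$$

**Claim: $i=0$.** For $m=1$ there is nothing to prove. Let $U(r)=r^{-a}V(-\log r)$, $r\in(0,\infty)$. It solves $(-\Delta)^mU=|U|^{s-1}U$, $y[U]\ne0$ everywhere, and $S_c(y[U](r))\le m$ for all $r>0$ by Lemma 6. Suppose $i\ge1$; replacing $V$ by $-V$ if necessary, let $c>0$. We count signs as $r\to\infty$, that is, $t\to-\infty$. Put
$$
\beta=-a-\alpha_i=2(m-i)-n<0 .
$$

*Asymptotics of $y$.* Let $B_j$ be the polynomial of degree at most $2j$ with $\Delta^jr^{-a-\mu}=B_j(\mu)r^{-a-\mu-2j}$. Then $\Delta^j(r^{-a}v)=r^{-a-2j}B_j(D)v$, and since $\frac d{dr}=-\frac1rD$, $r^{n-1}\big(r^{-a-2j}B_j(D)v\big)'=r^{n-2-a-2j}(-a-2j-D)B_j(D)v$. These are powers of $r$ times linear forms in the jet $X$, so (11) gives, as $r\to\infty$ and for $0\le j\le m-1$,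
$$
y_{2j}=c\,r^{\beta-2j}(\kappa_j+o(1)),\qquad y_{2j+1}=c\,r^{n-2+\beta-2j}\big(\kappa_j(\beta-2j)+o(1)\big), \tag{12}
$$
$$
\kappa_j=B_j(\alpha_i)=\prod_{l<j}(\beta-2l)(\beta-2l+n-2)=\prod_{l<j}(\beta-2l)\,2(m-i-1-l).
$$

*Head.* Let $0\le j\le m-i-1$. Then all factors $2(m-i-1-l)$ with $l<j$ are positive and all $\beta-2l$ are negative, so $\operatorname{sign}\kappa_j=(-1)^j$. For large $r$, $\operatorname{sign}y_{2j}=(-1)^j$ and $\operatorname{sign}y_{2j+1}=(-1)^{j+1}$. The signs of $y_0,\dots,y_{2(m-i)-1}$ are $+,-,-,+,+,-,\dots$: one change inside each of the $m-i$ pairs $(y_{2j},y_{2j+1})$ and none between pairs. So there are exactly $m-i$ sign changes.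

*Tail.* For $j\ge m-i$ we have $\kappa_j=0$, because the factor $l=m-i-1$ vanishes. So (12) gives no sign, and this is where the nonlinearity decides. For $2(m-i)\le l\le2m-1$ we have $y_l\to0$ as $r\to\infty$: indeed $y_{2j}=O(r^{\beta-2j})$, and $y_{2j+1}=O(r^{2(m-i)-2-2j})=O(r^{-2})$ for $j\ge m-i$. For large $r$, $y_{2m-1}'=(-1)^mr^{n-1}|U|^{s-1}U$ has the constant sign of $y_{2m}=(-1)^my_0$. A function with derivative of constant sign that tends to $0$ at infinity has the opposite sign; so $y_{2m-1}$ has the sign opposite to $y_{2m}$. Inductively, for $l=2m-2,\dots,2(m-i)$, $y_l'=\rho_ly_{l+1}$ has constant sign and $y_l\to0$, so $y_l$ has the sign opposite to $y_{l+1}$. Hence $(y_{2(m-i)},\dots,y_{2m})$ has $2i$ sign changes.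

In total the window $(y_0,\dots,y_{2m})$ has at least $(m-i)+2i=m+i\ge m+1$ sign changes, contradicting $S_c\le m$. Hence $i=0$.

*Example.* Take $m=2$, $i=1$, so $U\sim cr^{2-n}$. The head is $(+,-)$; since $y_4=y_0>0$, the tail $(y_2,y_3,y_4)$ is $(+,-,+)$. The window $(+,-,+,-,+)$ has four changes, more than $m=2$. For the pure linear mode $u=r^{2-n}$, in contrast, $\Delta u=0$ for $r>0$, the window is $(+,-,0,0,+)$, and the count is $2$: the linear mode alone is not excluded. For $i=0$, $U\sim cr^{4-n}$, the window is $(+,-,-,+,+)$, with the permitted two changes.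

*Consequence.* By (11) with $i=0$, $z_0=ce^{at}(1+o(1))$, and all other components of $Z_V$ are $o(e^{at})$ as $t\to-\infty$. So we can fix $L>0$ such that $|z_f|<|z_0|$ and $|\zeta|<|z|$ hold for $V$ at $t=-L$. By convergence, for all large $k$ in the subsequence,
$$
|z_f|<|z_0|,\qquad |\zeta|<|z|\qquad\text{for }v_k\text{ at }t_2:=T_k-L>0. \tag{13}
$$

## 10. Back to the boundary, and the contradiction

**Step 5.** *This step carries (13) back to $t=0$ and yields the growth bound at the exact rate $a$.* We show that for all large $k$ in the subsequence and $0\le t\le T_k$,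
$$
|Z_k(t)|\le C|Z_k(0)|e^{at},\qquad |Z_k(t)|\le C\big(|Z_k(0)|e^{-at/2}+e^{-a(T_k-t)/2}\big). \tag{14}
$$
We omit the index $k$. On $[0,T]$ we have $h\le\theta$ and $Z\ne0$, so Lemma 7 applies. Let $t_1\in[0,t_2)$ be minimal with $|z|>|\zeta|$ on $(t_1,t_2]$.

*On $[0,t_1]$.* If $t_1>0$, then $|z|=|\zeta|$ at $t_1$, so $|z|\le|\zeta|$ on $[0,t_1]$ by (C3), and (C1) gives $|Z(t)|\le\sqrt2|\zeta(t)|\le\sqrt2|Z(0)|e^{-at/2}$ there. This implies both bounds in (14). In all cases, also if $t_1=0$, (14) holds on $[0,t_1]$ and $|Z(t_1)|\le\sqrt2|Z(0)|$.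

*On $[t_1,t_2]$.* Here $|z|\ge|\zeta|$, so by (13) and (C4) $|z_f|\le|z_0|$. Hence $|Z|\le\sqrt2|z|\le2|z_0|$, and by (10)
$$
(z_0^2)'\le2az_0^2+2|z_0|Kh|Z|\le(2a+4Kh)z_0^2 .
$$
By (C2), $|Z(t)|\le\sqrt2|z(t)|\le\sqrt2\,\varepsilon_0e^{-a(t_2-t)/2}$, which is the second bound in (14), as $t_2=T-L$. It also shows that $h$ has a bounded integral: $h\le|v|^{s-1}+C\lambda e^{-\gamma t}$ and $|v|\le\sqrt{2m}|Z|$, so $\int_{t_1}^{t_2}h\,dt\le C$. Integrating the inequality for $z_0^2$,
$$
|Z(t)|\le2|z_0(t)|\le C|z_0(t_1)|e^{a(t-t_1)}\le C|Z(0)|e^{at}.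
$$

*On $[t_2,T]$,* an interval of length $L$, $|Z'|\le C|Z|$ gives $|Z(t)|\le C|Z(t_2)|\le C|Z(0)|e^{at}$. Also $|Z|\le\varepsilon_0\le Ce^{-a(T-t)/2}$ there. This proves (14).

**Step 6.** *This step estimates the Pohozaev integral and ends the proof.* At $t=T_k$ the first bound in (14) gives $\varepsilon_0\le C|Z_k(0)|e^{aT_k}$, that is,
$$
e^{-2aT_k}\le C|Z_k(0)|^2. \tag{15}
$$
We claim
$$
\int_0^\infty e^{-\gamma t}|v_k|^{p+1}dt\le C|Z_k(0)|^2. \tag{16}
$$
*Beyond $T_k$.* Since $|v_k|\le C$ and $\gamma\ge2a$, (15) gives $\int_{T_k}^\infty e^{-\gamma t}|v_k|^{p+1}dt\le Ce^{-\gamma T_k}\le Ce^{-2aT_k}\le C|Z_k(0)|^2$.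

*Before $T_k$, case $p=1$, $a<m$.* Here $\gamma=2m$, and by (14)
$$
\int_0^{T_k}e^{-2mt}v_k^2\,dt\le C|Z_k(0)|^2\int_0^\infty e^{-2(m-a)t}dt\le C|Z_k(0)|^2.
$$

*Before $T_k$, case $p>1$, $\gamma\ge2a$.* We use the first bound in (14) for two of the $p+1$ factors and the second for the remaining power $p-1$. Since $|Z_k(0)|$ is bounded and $e^{(2a-\gamma)t}\le1$,
$$
\int_0^{T_k}e^{-\gamma t}|v_k|^{p+1}dt\le C|Z_k(0)|^2\int_0^{T_k}e^{(2a-\gamma)t}|Z_k|^{p-1}dt\le C|Z_k(0)|^2\int_0^{T_k}\Big(e^{-\frac{a(p-1)t}2}+e^{-\frac{a(p-1)(T_k-t)}2}\Big)dt\le C|Z_k(0)|^2.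
$$
This proves (16). By Step 2, (6) and (16),
$$
c^2|Z_k(0)|^2\le v_k^{(m)}(0)^2=\tfrac{2\gamma\lambda_k}{p+1}\int_0^\infty e^{-\gamma t}|v_k|^{p+1}\,dt\le C\lambda_k|Z_k(0)|^2 .
$$
As $Z_k(0)\ne0$, $\lambda_k\ge c^2/C>0$, contradicting $\lambda_k\to0$. Theorems A and B(a) are proved, and with them, by Section 1, the Corollary. $\blacksquare$

*Remark.* In the case $p=1$ the strict inequality $a<m$ leaves room: with $h\le\theta$ only, the inequality for $z_0^2$ gives the rate $a+2K\theta$, and this is still less than $m$ if $\theta$ was chosen small enough, so (15) and (16) can be replaced by their analogues with $a+2K\theta$ in place of $a$. In Theorem B(a) equality $\gamma=2a$ is allowed. There the exact rate $a$ is used, and so is the second bound in (14).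

## 11. Existence for every $\lambda>0$ when $p>s-2$

We prove Theorem B(b). Let $1<p<s$, $p>s-2$, $\lambda>0$. Let $H$ be the space of radial functions in $H^m_0(B)$, with the norm
$$
\|u\|^2=\sum_{|\alpha|=m}\frac{m!}{\alpha!}\int|D^\alpha u|^2,
$$
which is the quadratic form of $(-\Delta)^m$ since $|\xi|^{2m}=\sum_{|\alpha|=m}\frac{m!}{\alpha!}\xi^{2\alpha}$. Let
$$
J(u)=\tfrac12\|u\|^2-\tfrac\lambda{p+1}\int|u|^{p+1}-\tfrac1{s+1}\int|u|^{s+1},
$$
a $C^1$ functional on $H$, and let $S$ be the best constant in $\|u\|^2\ge S\|u\|^2_{L^{s+1}(\mathbb R^n)}$. Note that $\frac12-\frac1{s+1}=\frac mn$.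

**Step 1.** *This step finds a ray on which $J$ stays below the level $\frac mnS^{n/2m}$.* Let $U_\varepsilon=\varepsilon^a(\varepsilon^2+|x|^2)^{-a}=\varepsilon^{-a}U_1(x/\varepsilon)$, which attains $S$ (Lieb, Ann. of Math. 118 (1983); Swanson, Appl. Anal. 47 (1992)). Let $\varphi_\varepsilon=\chi U_\varepsilon$ with a radial cut-off $\chi\in C_c^\infty(B)$, $0\le\chi\le1$, $\chi=1$ for $|x|\le\rho_0$. On $\{|x|\ge\rho_0\}$ we have $|D^\alpha U_\varepsilon|\le C\varepsilon^a|x|^{-2a-|\alpha|}$, and $U_\varepsilon^{s+1}\le\varepsilon^n|x|^{-2n}$ because $a(s+1)=n$. The integrals of $|x|^{-4a-2m}$ and $|x|^{-2n}$ over $\{|x|\ge\rho_0\}$ converge, as $4a+2m>n$. By scale invariance the full norms of $U_\varepsilon$ do not depend on $\varepsilon$. Hence, with constants $\kappa_1,\kappa_2>0$,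
$$
\|\varphi_\varepsilon\|^2=\kappa_1+O(\varepsilon^{2a}),\qquad \int\varphi_\varepsilon^{s+1}=\kappa_2+O(\varepsilon^n),\qquad \kappa_1\kappa_2^{-2/(s+1)}=S,\qquad \int\varphi_\varepsilon^{p+1}\ge c\,\varepsilon^{n-a(p+1)},
$$
the last since $U_\varepsilon\ge2^{-a}\varepsilon^{-a}$ for $|x|<\varepsilon$. For $\mathsf A,\mathsf B>0$ the maximum of $\frac{\tau^2}2\mathsf A-\frac{\tau^{s+1}}{s+1}\mathsf B$ over $\tau\ge0$ is attained at $\tau^{s-1}=\mathsf A/\mathsf B$ and equals $\frac mn\mathsf A(\mathsf A/\mathsf B)^{2/(s-1)}=\frac mn\big(\mathsf A\mathsf B^{-2/(s+1)}\big)^{n/2m}$, because $\frac2{s-1}=\frac am$, $1+\frac am=\frac n{2m}$ and $\frac{n}{m(s+1)}=\frac am$.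

Let $\tau_\varepsilon$ be a maximizer of $\tau\mapsto J(\tau\varphi_\varepsilon)$, $\tau\ge0$. The $\tau_\varepsilon$ are bounded, since $\|\varphi_\varepsilon\|^2$ is bounded and $\int\varphi_\varepsilon^{s+1}$ is bounded below. If $\tau_\varepsilon\to0$ along a sequence $\varepsilon\to0$, then $\max_\tau J(\tau\varphi_\varepsilon)\le\frac12\tau_\varepsilon^2\|\varphi_\varepsilon\|^2\to0$ along it, and we are below the level. Otherwise $\tau_\varepsilon\ge\underline\tau>0$ for small $\varepsilon$, and, as $n>2a$,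
$$
\max_{\tau\ge0}J(\tau\varphi_\varepsilon)\le\tfrac mn\Big(\frac{\|\varphi_\varepsilon\|^2}{\|\varphi_\varepsilon\|_{L^{s+1}}^2}\Big)^{n/2m}-c'\lambda\varepsilon^{n-a(p+1)}\le\tfrac mnS^{n/2m}+C\varepsilon^{2a}-c'\lambda\varepsilon^{n-a(p+1)} .
$$
Since $n=2a+2m$, the inequality $n-a(p+1)<2a$ is equivalent to $p+1>2m/a=s-1$, that is, to $p>s-2$. So we can fix $\varepsilon$ with
$$
\max_{\tau\ge0}J(\tau\varphi_\varepsilon)<\tfrac mnS^{n/2m}. \tag{17}
$$

**Step 2.** *This step produces a Palais–Smale sequence below that level.* Since $J(u)\ge\frac12\|u\|^2-C\|u\|^{p+1}-C\|u\|^{s+1}$ and $p+1>2$, there is $\sigma>0$ such that $J\ge0$ on $\{\|u\|\le\sigma\}$ and $J$ has a positive lower bound on $\{\|u\|=\sigma\}$. Since $J(\tau\varphi_\varepsilon)\to-\infty$ as $\tau\to\infty$, there is $e=\bar\tau\varphi_\varepsilon$ with $J(e)<0$, so $\|e\|>\sigma$. Let $c_0>0$ be the minimax level over paths in $H$ from $0$ to $e$. The Ambrosetti–Rabinowitz theorem without compactness gives $u_j\in H$ with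 $J(u_j)\to c_0$, $J'(u_j)\to0$. The straight path and (17) give $c_0<\frac mnS^{n/2m}$. The sequence is bounded, since
$$
J(u)-\tfrac1{p+1}\langle J'(u),u\rangle\ge\big(\tfrac12-\tfrac1{p+1}\big)\|u\|^2 .
$$

**Step 3.** *This step shows that the weak limit is a nonzero critical point.* A subsequence converges weakly in $H$, strongly in $L^{p+1}$ and a.e. to some $u$. As $|u_j|^{s-1}u_j$ is bounded in $L^{(s+1)/s}$ and converges a.e., it converges weakly there to $|u|^{s-1}u$; so $J'(u)=0$. Suppose $u=0$. Then $\int|u_j|^{p+1}\to0$, and $\langle J'(u_j),u_j\rangle\to0$ gives, along a further subsequence, $\|u_j\|^2\to\ell$ and $\int|u_j|^{s+1}\to\ell$, hence $c_0=(\frac12-\frac1{s+1})\ell=\frac mn\ell$. So $\ell>0$, and $\ell\ge S\ell^{2/(s+1)}$ gives $\ell\ge S^{n/2m}$, since $1-\frac2{s+1}=\frac{2m}n$. Then $c_0\ge\frac mnS^{n/2m}$, a contradiction. Thus $u\ne0$.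

**Step 4.** *This step shows that $u$ is a classical solution.* The functional $J$ makes sense on $H^m_0(B)$ and is invariant under rotations. At the radial function $u$ its gradient is therefore rotation invariant, so it lies in $H$; being orthogonal to $H$, it vanishes. This is the principle of symmetric criticality: $u$ is a weak solution in $H^m_0(B)$.

Write $(-\Delta)^mu=bu$ with $b=\lambda|u|^{p-1}+|u|^{s-1}$. Since $\frac{s+1}{s-1}=\frac n{2m}$, $b\in L^{n/2m}$, and by truncation, for every $\delta>0$, $b=b_1+b_2$ with $\|b_1\|_{L^{n/2m}}\le\delta$, $b_2\in L^\infty$. Let $\mathcal G$ be the Dirichlet solution operator of $(-\Delta)^m$ in $B$, bounded $L^q\to W^{2m,q}$ for $1<q<\infty$ (Agmon–Douglis–Nirenberg). For $\frac n{n-2m}<r<\infty$ and $w\in L^r$, Hölder gives $b_1w\in L^q$ with $\frac1q=\frac1r+\frac{2m}n<1$, and $W^{2m,q}\subset L^r$ by Sobolev. So $w\mapsto\mathcal G(b_1w)$ has norm at most $C_r\delta$ on $L^r$.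

Let $r_0=s+1>\frac n{n-2m}$. First, $u=\mathcal G(bu)$. Here $bu\in L^{q_0}$ with $q_0=\frac{s+1}s=\frac{2n}{n+2m}$. Approximate $bu$ in $L^{q_0}$ by smooth functions. Their images under $\mathcal G$ lie in $H^m_0(B)$ and converge in $W^{2m,q_0}\subset H^m$, so $\mathcal G(bu)\in H^m_0(B)$ is a weak solution with the same right-hand side $bu\in H^{-m}$ as $u$, and weak solutions are unique.

Now let $u\in L^r$ with $r\ge r_0$. Then $\mathcal G(b_2u)\in W^{2m,r}\subset L^{r'}$ with $\frac1{r'}=\frac1r-\frac{2m}n$, or any $r'<\infty$, $r'\ge r$, if the right-hand side is $\le0$. For $\delta$ small, depending on $r'$, the map $w\mapsto\mathcal G(b_1w)+\mathcal G(b_2u)$ is a contraction on $L^{r_0}$ and on $L^{r_0}\cap L^{r'}$. Its unique fixed point in $L^{r_0}$ is $u$, so $u$ coincides with the fixed point in $L^{r_0}\cap L^{r'}$, and $u\in L^{r'}$. Each application lowers $\frac1r$ by $\frac{2m}n$, so after finitely many of them $u\in L^r$ for all $r<\infty$. Then $bu=f(u)\in L^r$ and $u\in W^{2m,r}$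 for all $r<\infty$. In particular $u$ is Hölder continuous on $\bar B$, hence so is $f(u)$, and $u\in C^{2m}(\bar B)$ by Schauder theory. So $u$ is a nontrivial radial solution, and Theorem B(b) is proved. $\blacksquare$
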